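
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}

\title{Completely additive functions that are monotone on shifted primes}


\begin{abstract}
Let $f$ be a real-valued completely additive function on the positive integers. We prove that if $f(p+1)$ is a nondecreasing function of the prime $p$, then $f$ is a constant multiple of the logarithm. The proof applies the Maynard--Tao theorem to linear forms $d_in-1$ whose multipliers $d_i$ are in geometric progression, so that it does not matter which two of the forms are prime. We then treat $f(p+a)$ for primes $p$ in an arithmetic progression, under a local one-sided inequality with bounded loss. In that setting we determine exactly which values of $f$ are forced. The bounded loss cannot be relaxed to $\varepsilon\log p$.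
\end{abstract}

\section{The question}\label{sec:question}

A function $f\colon\mathbb N\to\mathbb R$ is \emph{completely additive} if $f(mn)=f(m)+f(n)$ for all positive integers $m,n$. Such a function is determined by its values at the primes, and these can be prescribed at will. A theorem of Erd\H{o}s says that a completely additive function that is monotone in $n$ is a constant multiple of $\log n$. How much monotonicity is needed? Conjecture~2 in \cite{problems} says that it is enough to see $f$ on the numbers $p+1$, with $p$ prime. We prove this, in the following form. Here and below $p,p'$ and $\ell$ denote primes.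

\begin{theorem}\label{thm:main}
Let $f$ be real-valued and completely additive, and suppose that $f(p+1)\ge f(p'+1)$ for all primes $p>p'$. Then $f(n)=c\log n$ for a constant $c\ge0$. It suffices that the hypothesis holds for all primes $p>p'\ge p_0$, for some $p_0$.
\end{theorem}

The first few cases suggest this answer. The primes $2,3,5,\dots,23$ give the chain
\[
f(3)\le f(4)\le f(6)\le f(8)\le f(12)\le f(14)\le f(18)\le f(20)\le f(24).
\]
From $f(4)\le f(6)$ we get $f(2)\le f(3)$, and $f(3)\le f(4)$ reads $f(3)\le2f(2)$. Subtracting $f(2)$ from $f(12)\le f(14)\le f(18)$ gives $f(6)\le f(7)\le f(9)$. Subtracting $2f(2)$ from $f(18)\le f(20)\le f(24)$ gives $2f(3)-f(2)\le f(5)\le f(2)+f(3)$. So comparisons between a few shifted primes imply comparisons between other integers, and $f$ begins to look like $\log$. The question is whether \emph{every} comparison can be reached.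

Here is a convenient reformulation. A completely additive $f$ extends to the positive rationals by
\[
f(A/B)=f(A)-f(B).
\]
This is well defined, because $AB'=A'B$ implies $f(A)+f(B')=f(A')+f(B)$, and it satisfies $f(\rho\sigma)=f(\rho)+f(\sigma)$. The hypothesis of Theorem~\ref{thm:main} says that $f(\rho)\ge0$ for every $\rho$ of the form $(p+1)/(p'+1)$ with $p>p'$. That $f$ is nondecreasing on $\mathbb N$ says that $f(\rho)\ge0$ for every rational $\rho>1$. If every rational $\rho>1$ were a quotient of two shifted primes, $f$ would be nondecreasing, and Erd\H{o}s's theorem would apply. We shall prove less, but enough: some \emph{power} $\rho^h$ with $h\ge1$ is such a quotient (Lemma~\ref{lem:ratio}). Since $f(\rho^h)=hf(\rho)$, the power does no harm.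

The method allows three relaxations: another shift, primes in an arithmetic progression, and a hypothesis that compares only nearby primes and tolerates a bounded loss. Let $v_\ell(n)$ be the exponent of the prime $\ell$ in the nonzero integer $n$. Below, $f(p+a)$ is used only for $p>|a|$, so $p_0$ is always understood to exceed $|a|$.

\begin{theorem}\label{thm:general}
Let $a\ne0$ be an integer, let $Q\ge1$ and $\gcd(r,Q)=1$, and let $\mathcal P$ be the set of primes $p\equiv r\pmod Q$. Put
\[
S=\{\ell\ \text{prime}:\ \ell\nmid a,\ \ \ell^{v_\ell(Q)}\mid r+a\}.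
\]
For a real-valued completely additive $f$ the following are equivalent.
\begin{itemize}
\item[(i)] There are $\lambda>1$, $K\ge0$ and $p_0$ such that $f(p+a)\ge f(p'+a)-K$ whenever $p,p'\in\mathcal P$ and $p_0\le p'<p\le\lambda p'$.
\item[(ii)] There is a real $c$ with $f(\ell)=c\log\ell$ for all $\ell\in S$.
\end{itemize}
The values $f(\ell)$ with $\ell\notin S$ are arbitrary. Moreover, $f(p+a)$ is nondecreasing on $\{p\in\mathcal P:p\ge p_0\}$ for some $p_0$ if and only if \textup{(ii)} holds with $c\ge0$.
\end{theorem}

The set $S$ contains every prime not dividing $aQ$, since for these $\ell^{v_\ell(Q)}=1$. It consists of the primes $\ell$ whose exponent in $p+a$ really varies with $p\in\mathcal P$, $p>|a|$. Indeed, if $\ell\in S$, then for every $t\ge v_\ell(Q)$ the conditions $p\equiv r\pmod Q$ and $p\equiv-a\pmod{\ell^t}$ are compatible and define a reduced residue class, so by Dirichlet's theorem the exponent is unbounded. If $\ell\notin S$, the exponent is frozen, and $f(\ell)$ affects the numbers $f(p+a)$ only through an additive constant (Section~\ref{sec:frozen}). Three examples: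
\begin{itemize}
\item $a=Q=1$: $S$ is the set of all primes.
\item $a=2$, $Q=1$: $S$ is the set of odd primes, and indeed $p+2$ is odd for every odd $p$.
\item $a=1$, $Q=4$: if $r=1$, then $p+1$ is always exactly divisible by $2$ and $2\notin S$; if $r=3$, then $S$ is the set of all primes.
\end{itemize}
For $a=Q=1$, Theorem~\ref{thm:general} says that the local one-sided bound $f(p+1)\ge f(p'+1)-K$ for $p_0\le p'<p\le\lambda p'$ already forces $f=c\log$, with $c$ of either sign. Section~\ref{sec:sharp} shows that $K$ cannot be replaced by $\varepsilon\log p$, and that monotonicity with shift $a=0$ does not force $f=c\log$.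

\section{The idea, for the ratio $3/2$}\label{sec:idea}

Suppose we want $f(3)\ge f(2)$. If $m$ is such that $p'=2m-1$ and $p=3m-1$ are both prime, then $p'+1=2m$, $p+1=3m$, and
\[
0\le f(3m)-f(2m)=f(3)-f(2).
\]
Here $m=2$ works, with the primes $3$ and $5$. For a general ratio $A/B$ the same argument asks that two \emph{prescribed} forms $Bm-1$ and $Am-1$ be prime together. The theorem at our disposal is weaker in one respect. It says that if sufficiently many linear forms satisfy the obvious local conditions, then infinitely often at least two of them are prime, but it does not say which two.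

So we choose the forms in such a way that every pair is good for us. Imagine for a moment that three forms were enough, and take
\[
4m-1,\qquad 6m-1,\qquad 9m-1 .
\]
The multipliers $4,6,9$ form a geometric progression with ratio $3/2$. Each of the three possible pairs does occur:
\begin{itemize}
\item $m=3$ gives $11,17,26$. The first two are prime, and $0\le f(18)-f(12)=f(3)-f(2)$.
\item $m=10$ gives $39,59,89$. The last two are prime, and $0\le f(90)-f(60)=f(3)-f(2)$.
\item $m=6$ gives $23,35,53$. The outer two are prime, and $0\le f(54)-f(24)=f(9)-f(4)=2\,(f(3)-f(2))$.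
\end{itemize}
Whichever two of the forms are prime, we conclude that $f(3)\ge f(2)$. With $k$ forms, the multipliers $d_i=A^{i-1}B^{k-i}$ play the same role for the ratio $A/B$. The local conditions cost nothing: if $m$ is divisible by a prime $\ell$, then every $d_im-1$ is $\equiv-1\pmod\ell$.

\section{Two primes among many linear forms}\label{sec:tool}

A finite set of linear functions $L_i(n)=a_in+b_i$ ($a_i,b_i\in\mathbb Z$, $a_i\ge1$) is \emph{admissible} if for every prime $\ell$ there is an integer $n_\ell$ such that $\ell$ divides none of the values $L_i(n_\ell)$.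

\begin{proposition}[Maynard--Tao for linear forms]\label{prop:MT}
There is an absolute constant $k\ge2$ such that, for every admissible set of $k$ distinct linear functions $L_i(n)=a_in+b_i$ with $a_i\ge1$ and $b_i\ge0$, there are infinitely many positive integers $n$ for which at least two of $L_1(n),\dots,L_k(n)$ are prime.
\end{proposition}

We deduce this from Theorem~3.1 of Maynard \cite{maynard}, and first recall that theorem in the special case we need: in the notation of \cite{maynard}, $\mathcal A=\mathbb N$, the set of primes consists of all primes, and $B=1$. For a positive integer $x$ let $N(x;q,h)$ be the number of integers $n\in[x,2x)$ with $n\equiv h\pmod q$. For $L(n)=an+b$ let $P_L(x)$ be the number of $n\in[x,2x)$ for which $L(n)$ is prime, let $P_L(x;q,h)$ be the number of those with $n\equiv h\pmod q$, and put $\varphi_L(q)=\varphi(aq)/\varphi(a)$.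

\begin{theorem}[{\cite[Theorem~3.1]{maynard}}, special case]\label{thm:maynard}
Let $\alpha>0$ and $0<\theta<1$. There is a constant $C_0=C_0(\alpha,\theta)>0$ such that the following holds. Let $\{L_1,\dots,L_k\}$ be an admissible set of $k$ linear functions $L_i(n)=a_in+b_i$, with $0\le a_i,b_i\le x^\alpha$ and $C_0\le k\le(\log x)^\alpha$. Suppose that
\begin{itemize}
\item[(1)] $\displaystyle\sum_{q\le x^\theta}\max_h\Bigl|N(x;q,h)-\frac xq\Bigr|\ll\frac{x}{(\log x)^{100k^2}}$;
\item[(2)] for each $L=L_i$, $\displaystyle\sum_{q\le x^\theta}\ \max_{\gcd(L(h),q)=1}\Bigl|P_L(x;q,h)-\frac{P_L(x)}{\varphi_L(q)}\Bigr|\ll\frac{P_L(x)}{(\log x)^{100k^2}}$;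
\item[(3)] $N(x;q,h)\ll x/q$ for all $q<x^\theta$ and all $h$.
\end{itemize}
If $\delta>1/\log k$ and
\begin{equation}\label{eq:density}
\frac1k\sum_{i=1}^k\frac{\varphi(a_i)}{a_i}P_{L_i}(x)\ \ge\ \delta\,\frac{x}{\log x},
\end{equation}
then the number of $n\in[x,2x)$ for which at least $C_0^{-1}\delta\log k$ of the numbers $L_i(n)$ are prime is $\gg x(\log x)^{-k}e^{-C_0k}$.
\end{theorem}

\begin{proof}[Proof of Proposition~\ref{prop:MT}]
Take $\alpha=1$, $\theta=1/3$, $\delta=1/2$, and let $C_0=C_0(1,1/3)$. Fix an integer $k$ with $k\ge C_0$, $\log k\ge4C_0$ and $k>e^2$. Then $\delta>1/\log k$ and $C_0^{-1}\delta\log k\ge2$. Now fix an admissible set $L_1,\dots,L_k$ as in the proposition and let $x\to\infty$ through the integers. The conditions on the sizes of $a_i,b_i,k$ hold for large $x$. It remains to verify (1)--(3) and \eqref{eq:density}. We shall see that, for large $x$, conditions (1)--(3) hold with absolute implied constants, independent of the $L_i$.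

\emph{Conditions \textup{(1)} and \textup{(3)}.} We have $|N(x;q,h)-x/q|\le1$. The sum in (1) is therefore at most $x^{1/3}$, and $N(x;q,h)\le2x/q$ for $q\le x$.

\emph{Condition \textup{(2)}.} Let $L(n)=an+b$ be one of the forms. A prime dividing both $a$ and $b$ would divide every value of $L$, so admissibility gives $\gcd(a,b)=1$. Suppose $\gcd(L(h),q)=1$. As $n$ runs over the integers in $[x,2x)$ with $n\equiv h\pmod q$, the number $an+b$ runs over the integers in $[ax+b,2ax+b)$ that are $\equiv ah+b\pmod{aq}$. This residue class is reduced: $ah+b$ is coprime to $a$ because $b$ is, and it is coprime to $q$ by assumption. Hence $P_L(x;q,h)$ counts the primes in this interval and this class. With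
\[
E(y;m)=\max_{\gcd(g,m)=1}\Bigl|\pi(y;m,g)-\frac{\operatorname{li}(y)}{\varphi(m)}\Bigr|,\qquad X=\operatorname{li}(2ax+b)-\operatorname{li}(ax+b),
\]
where $\pi(y;m,g)$ is the number of primes $p\le y$ with $p\equiv g\pmod m$, we obtain
\begin{equation}\label{eq:PLq}
P_L(x;q,h)=\frac{X}{\varphi(aq)}+O\bigl(1+E(ax+b;aq)+E(2ax+b;aq)\bigr).
\end{equation}
The case $q=1$ reads
\begin{equation}\label{eq:PL}
P_L(x)=\frac{X}{\varphi(a)}+O\bigl(1+E(ax+b;a)+E(2ax+b;a)\bigr).
\end{equation}
When we divide \eqref{eq:PL} by $\varphi_L(q)=\varphi(aq)/\varphi(a)$, the main term becomes $X/\varphi(aq)$, the same as in \eqref{eq:PLq}. Since $\varphi(aq)\ge\varphi(a)\varphi(q)$, we have $\sum_{q\le x^{1/3}}1/\varphi_L(q)\le\sum_{q\le x^{1/3}}1/\varphi(q)\ll\log x$. So the sum in (2) is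
\begin{equation}\label{eq:sumtwo}
\ll x^{1/3}+\sum_{q\le x^{1/3}}\bigl(E(ax+b;aq)+E(2ax+b;aq)\bigr)+\bigl(1+E(ax+b;a)+E(2ax+b;a)\bigr)\log x .
\end{equation}
The Bombieri--Vinogradov theorem states that for every $D>0$ there is $D'>0$ with
\[
\sum_{m\le y^{1/2}(\log y)^{-D'}}E(y;m)\ll_D \frac{y}{(\log y)^{D}} .
\]
We use it with $y=ax+b$ and $y=2ax+b$. The moduli $aq$ are distinct and at most $ax^{1/3}$, which is below $y^{1/2}(\log y)^{-D'}$ for large $x$ because $a$ is fixed. This bounds the sum over $q$ in \eqref{eq:sumtwo}. It also bounds the last term there, since $E(y;a)$ is the term $q=1$ of that sum, and $D$ is at our disposal to absorb the factor $\log x$. Hence \eqref{eq:sumtwo} is $O(x(\log x)^{-D})$ for every $D$, with an implied constant depending on $D$, $a$ and $b$. Moreover \eqref{eq:PL} and the prime number theorem in progressions to the fixed modulus $a$ give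
\begin{equation}\label{eq:PLasym}
P_L(x)\sim\frac{a}{\varphi(a)}\,\frac{x}{\log x}.
\end{equation}
Taking $D=100k^2+2$, we see that the sum in (2) is $o\bigl(P_L(x)(\log x)^{-100k^2}\bigr)$ as $x\to\infty$. So (2) holds for large $x$, with implied constant $1$.

\emph{The bound \eqref{eq:density}.} By \eqref{eq:PLasym} its left side is asymptotic to $x/\log x$, so it holds with $\delta=1/2$ for large $x$.

Theorem~\ref{thm:maynard} now shows that, for every sufficiently large $x$, some $n\in[x,2x)$ makes at least two of the $L_i(n)$ prime.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}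

From here on, $k$ is the constant of Proposition~\ref{prop:MT}. It is fixed before the forms are chosen, because the forms themselves depend on $k$.

\begin{lemma}\label{lem:ratio}
For every rational $\rho>1$ and every $y$ there are primes $p>p'\ge y$ and an integer $h$ with $1\le h\le k-1$ such that
\[
\frac{p+1}{p'+1}=\rho^{h}.
\]
\end{lemma}

\begin{proof}
Write $\rho=A/B$ with integers $A>B\ge1$. Put $d_i=A^{i-1}B^{k-i}$ and
\[
L_i(n)=d_i(n+1)-1=d_in+(d_i-1)\qquad(1\le i\le k).
\]
Since $d_{i+1}/d_i=A/B>1$, we have $d_1<\dots<d_k$. So the $L_i$ are distinct, with leading coefficients $d_i\ge1$ and constant terms $d_i-1\ge0$. They form an admissible set: for any prime $\ell$ and $n\equiv-1\pmod\ell$ all $L_i(n)$ are $\equiv-1\pmod\ell$. By Proposition~\ref{prop:MT} there are arbitrarily large $n$ and indices $i<j$ for which $p'=L_i(n)$ and $p=L_j(n)$ are prime. If $n$ is large, then $p>p'\ge y$. Finally,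
\[
\frac{p+1}{p'+1}=\frac{d_j(n+1)}{d_i(n+1)}=\frac{d_j}{d_i}=\Bigl(\frac AB\Bigr)^{j-i},
\]
so $h=j-i$ has the required properties.
\end{proof}

For $\mathbb N$ itself, the passage from monotonicity to the logarithm is Erd\H{o}s's theorem. Section~\ref{sec:converse} needs it on smaller sets than $\mathbb N$, where the theorem as quoted does not apply, so we give a short direct argument.

\begin{lemma}\label{lem:sandwich}
Let $M$ be a set of positive integers that contains $1$ and is closed under multiplication, and let $g\colon M\to\mathbb R$ be nondecreasing with $g(xy)=g(x)+g(y)$ for all $x,y\in M$. Then there is a constant $c\ge0$ with $g(x)=c\log x$ for all $x\in M$.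
\end{lemma}

\begin{proof}
We have $g(1)=0$, hence $g\ge0$. Let $x,y\in M$ with $x,y>1$. For each integer $u\ge1$ choose $v\ge0$ with $y^v\le x^u<y^{v+1}$. All these powers lie in $M$, so monotonicity gives
\[
\frac vu\,g(y)\le g(x)\le\frac{v+1}u\,g(y).
\]
By the choice of $v$ we have $v\le u\log x/\log y<v+1$, so $v/u\to\log x/\log y$ as $u\to\infty$. Hence $g(x)/\log x=g(y)/\log y$. This common value is a constant $c$, and $c\ge0$ because $g\ge0$. (If $M=\{1\}$, take $c=0$.)
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Assume the hypothesis for all primes $p>p'\ge p_0$; the first form of the theorem is the case $p_0=2$. Let $A>B\ge1$ be integers. Apply Lemma~\ref{lem:ratio} with $\rho=A/B$ and $y=p_0$. By hypothesis and complete additivity,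
\[
0\le f(p+1)-f(p'+1)=f(\rho^h)=h\,\bigl(f(A)-f(B)\bigr),
\]
and $h\ge1$, so $f(A)\ge f(B)$. Thus $f$ is nondecreasing on $\mathbb N$, and Lemma~\ref{lem:sandwich} with $M=\mathbb N$ gives $f=c\log$ with $c\ge0$.
\end{proof}

Complete additivity, as opposed to additivity over coprime factors only, is what gives $f(\rho^h)=hf(\rho)$ regardless of common factors of $A$, $B$ and $n+1$.

\section{Frozen primes: (ii) implies (i)}\label{sec:frozen}

We turn to Theorem~\ref{thm:general}, in the notation used there. The easy direction explains the set $S$. Let $p\in\mathcal P$ with $p>|a|$, and let $\ell\notin S$. Then $\ell\mid aQ$, so there are only finitely many such $\ell$.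
\begin{itemize}
\item If $\ell\mid a$, then $\ell\le|a|<p$, so $\ell\nmid p$ and $v_\ell(p+a)=0$.
\item If $\ell\nmid a$, then $\ell^{v_\ell(Q)}\nmid r+a$. Since $p+a\equiv r+a\pmod{\ell^{v_\ell(Q)}}$, we get $v_\ell(p+a)=v_\ell(r+a)$, a number smaller than $v_\ell(Q)$.
\end{itemize}
So the largest divisor $e$ of $p+a$ composed of primes outside $S$ is the same for all $p\in\mathcal P$ with $p>|a|$.

Now assume (ii). Then $f\bigl((p+a)/e\bigr)=c\log\bigl((p+a)/e\bigr)$, that is,
\begin{equation}\label{eq:frozen}
f(p+a)=c\log(p+a)+f(e)-c\log e\qquad(p\in\mathcal P,\ p>|a|),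
\end{equation}
and the values $f(\ell)$ with $\ell\notin S$ enter only through the constant $f(e)$. To obtain (i), take any $\lambda>1$ and $p_0\ge2|a|$. For $p_0\le p'<p\le\lambda p'$ we have
\[
1<\frac{p+a}{p'+a}\le\frac{\lambda p'+p'/2}{p'-p'/2}=2\lambda+1,
\]
so \eqref{eq:frozen} gives $f(p+a)-f(p'+a)\ge-K$ with $K=|c|\log(2\lambda+1)$. No condition was imposed on $f(\ell)$ for $\ell\notin S$: these values are arbitrary.

\emph{The statement on monotonicity.} If (ii) holds with $c\ge0$, then $f(p+a)$ is nondecreasing for large $p\in\mathcal P$ by \eqref{eq:frozen}. Conversely, if $f(p+a)$ is nondecreasing on $\{p\in\mathcal P:p\ge p_0\}$, then (i) holds with $K=0$, so (ii) holds by the implication proved in Section~\ref{sec:converse}. Then \eqref{eq:frozen} excludes $c<0$, since in that case $f(p+a)$ would be strictly decreasing on the infinite set of all $p\in\mathcal P$ with $p>|a|$.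

\section{Local bounds in progressions: (i) implies (ii)}\label{sec:converse}

Compared with Theorem~\ref{thm:main} there are two new difficulties. The primes produced by the linear forms must lie in $\mathcal P$, which restricts the ratios we can use. And the hypothesis compares only primes with $p\le\lambda p'$ and allows a loss $K$, whereas the quotients $p/p'$ we produce need not be at most $\lambda$. We take these in turn.

\subsection{Ratios of shifted primes in a progression}

Let $\langle S\rangle$ be the set of positive integers all of whose prime factors lie in $S$. Write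
\[
Q=Q_1Q_2,\qquad Q_1=\prod_{\ell\in S}\ell^{v_\ell(Q)},
\]
so that $Q_2$ is coprime to $Q_1$ and to every element of $\langle S\rangle$. By the definition of $S$ we have $Q_1\mid r+a$. Hence $p+a$ is divisible by $Q_1$ for every $p\in\mathcal P$, while modulo $Q_2$ it lies in the fixed class $r+a$. We therefore build the factor $Q_1$ into the forms and take all multipliers $\equiv1\pmod{Q_2}$.

\begin{lemma}\label{lem:ratioprog}
Let $A>B$ be elements of $\langle S\rangle$ with $A\equiv B\equiv1\pmod{Q_2}$. For every $y$ there are $p,p'\in\mathcal P$ with $p>p'\ge y$, and an integer $h$ with $1\le h\le k-1$, such that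
\[
\frac{p+a}{p'+a}=\Bigl(\frac AB\Bigr)^{h}.
\]
\end{lemma}

\begin{proof}
Put $d_i=A^{i-1}B^{k-i}$ for $1\le i\le k$. Then $d_1<\dots<d_k$, and each $d_i$ lies in $\langle S\rangle$ and is $\equiv1\pmod{Q_2}$. As $\gcd(Q_1,Q_2)=1$, we can choose an integer $m_0\ge|a|$ with $Q_1m_0\equiv r+a\pmod{Q_2}$. Define
\[
L_i(n)=d_iQ_1(m_0+Q_2n)-a\qquad(1\le i\le k).
\]
These functions are distinct, their leading coefficients $d_iQ$ are positive, and their constant terms satisfy $d_iQ_1m_0-a\ge m_0-|a|\ge0$.

\emph{They take values in the class $r$ modulo $Q$.} Modulo $Q_2$ we have $L_i(n)\equiv Q_1m_0-a\equiv r$. Modulo $Q_1$ we have $L_i(n)\equiv-a\equiv r$, as $Q_1\mid r+a$. Since $Q_1$ and $Q_2$ are coprime, $L_i(n)\equiv r\pmod Q$ for all $n$.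

\emph{They are admissible.} Let $\ell$ be a prime.
\begin{itemize}
\item If $\ell\mid Q$, then $L_i(n)\equiv r\not\equiv0\pmod\ell$ for every $n$, because $\gcd(r,Q)=1$.
\item If $\ell\nmid Q$ and $\ell\mid a$, then $\ell\notin S$, so $\ell\nmid d_iQ_1$. Since $\ell\nmid Q_2$, we can choose $n$ with $m_0+Q_2n\equiv1\pmod\ell$, and then $L_i(n)\equiv d_iQ_1\not\equiv0\pmod\ell$ for all $i$.
\item If $\ell\nmid Q$ and $\ell\nmid a$, choose $n$ with $m_0+Q_2n\equiv0\pmod\ell$. Then $L_i(n)\equiv-a\not\equiv0\pmod\ell$ for all $i$.
\end{itemize}

By Proposition~\ref{prop:MT} there are arbitrarily large $n$ and indices $i<j$ for which $p'=L_i(n)$ and $p=L_j(n)$ are prime. Both lie in $\mathcal P$, and $p>p'\ge y$ if $n$ is large. Since $p+a=d_jQ_1(m_0+Q_2n)$ and $p'+a=d_iQ_1(m_0+Q_2n)$, the quotient is $d_j/d_i=(A/B)^{j-i}$, and we take $h=j-i$.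
\end{proof}

\subsection{From local to global comparisons}

Assume (i). We connect distant primes $p'<p$ by a chain of nearby ones. Each link costs $K$, and the number of links is at most a constant multiple of $\log(p/p')$, plus one.

\begin{lemma}\label{lem:chain}
After increasing $p_0$ if necessary, we have for all $p,p'\in\mathcal P$ with $p_0\le p'<p$
\[
f(p+a)-f(p'+a)\ge-C\log\frac p{p'}-K,\qquad C=\frac{2K}{\log\lambda}.
\]
\end{lemma}

\begin{proof}
By the prime number theorem in arithmetic progressions we may increase $p_0$ so that every interval $(\sqrt\lambda\,y,\lambda y]$ with $y\ge p_0$ contains an element of $\mathcal P$. Put $q_0=p'$. As long as $q_t<p/\lambda$, choose $q_{t+1}\in\mathcal P\cap(\sqrt\lambda\,q_t,\lambda q_t]$; then $q_{t+1}<p$. As $q_t$ grows by a factor of more than $\sqrt\lambda$ each time, the procedure stops at some $q_T$ with $p/\lambda\le q_T<p$. From $\lambda^{T/2}p'\le q_T<p$ we get $T\le2\log(p/p')/\log\lambda$. Each of the $T+1$ steps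
\[
q_0\to q_1\to\dots\to q_T\to p
\]
increases the prime, by a factor of at most $\lambda$. Adding the corresponding $T+1$ instances of (i) gives $f(p+a)-f(p'+a)\ge-(T+1)K$, and the lemma follows.
\end{proof}

\subsection{Removing the two losses}

Let $A>B$ in $\langle S\rangle$ be $\equiv1\pmod{Q_2}$, and let $p,p',h$ be as in Lemma~\ref{lem:ratioprog} with $y=p_0$, where $p_0$ is as in Lemma~\ref{lem:chain}. Then $f(p+a)-f(p'+a)=h(f(A)-f(B))$. Write $R=(A/B)^h$. From $p+a=R(p'+a)$ and $p'>|a|$ we get
\[
\frac p{p'}=R+(R-1)\frac a{p'}\le2R .
\]
Lemma~\ref{lem:chain} gives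
\[
h\bigl(f(A)-f(B)\bigr)\ge-C\log2-Ch\log\frac AB-K .
\]
Dividing by $h\ge1$ we find
\begin{equation}\label{eq:loss}
f(A)-f(B)\ge-C\log\frac AB-K',\qquad K'=C\log2+K .
\end{equation}
The right side contains two losses. The first is proportional to $\log(A/B)$ and can be absorbed by adding a multiple of the logarithm to $f$. The second is bounded independently of $A$ and $B$, and disappears on passing to high powers. The same powers also remove the congruence condition.

Indeed, let $A>B$ now be arbitrary elements of $\langle S\rangle$. They are coprime to $Q_2$, so $A^N\equiv B^N\equiv1\pmod{Q_2}$ for every positive multiple $N$ of $\varphi(Q_2)$. Applying \eqref{eq:loss} to $A^N$ and $B^N$ gives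
\[
N\bigl(f(A)-f(B)\bigr)\ge-CN\log\frac AB-K' .
\]
Divide by $N$ and let $N\to\infty$ through the multiples of $\varphi(Q_2)$. The result is
\[
f(A)+C\log A\ge f(B)+C\log B .
\]
Thus $g=f+C\log$ is nondecreasing on $\langle S\rangle$, and $g(xy)=g(x)+g(y)$. By Lemma~\ref{lem:sandwich} with $M=\langle S\rangle$ there is a constant $c'$ with $g=c'\log$ on $\langle S\rangle$, so $f=(c'-C)\log$ on $\langle S\rangle$. This is (ii), and the proof of Theorem~\ref{thm:general} is complete.\qed

\section{Limits of the hypotheses}\label{sec:sharp}

\textbf{A loss of $\varepsilon\log p$ is too much.} The passage to powers uses that the loss $K'$ in \eqref{eq:loss} does not grow with $A$ and $B$. A logarithmic loss, however small the constant, does not force $f$ to be a multiple of $\log$, even when it is imposed for all pairs of primes. Let $\varepsilon>0$ and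
\[
f(n)=\eta\,v_2(n),\qquad\eta=\tfrac12\,\varepsilon\log2 .
\]
This function is completely additive. Since $2^{v_2(n)}\le n$, we have for all primes $p>p'$
\[
f(p'+1)\le\eta\,\frac{\log(p'+1)}{\log2}\le\frac\varepsilon2\log(p+1)\le\varepsilon\log p,
\]
where the last step uses $p+1\le p^2$. Hence $f(p+1)\ge0\ge f(p'+1)-\varepsilon\log p$. But $f(3)=0$ and $f(2)=\eta\ne0$, so $f$ is not a multiple of $\log$.

\medskip
\textbf{The shift must be nonzero.} For $a=0$ the corresponding hypothesis, that $f(p)$ is nondecreasing in $p$, only orders the freely chosen values of $f$ at the primes. For instance, the completely additive function with $f(p)=p$ for all primes $p$ satisfies it and is not a multiple of $\log$. The method breaks down as well: for $a=0$ the forms in Lemma~\ref{lem:ratioprog} would be $d_iQ_1(m_0+Q_2n)$, with the common factor $m_0+Q_2n$, and no two of them could be prime for large $n$.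

\begin{thebibliography}{9}
\bibitem{problems} \emph{Research Problems In Number Theory}, \texttt{https://publi.math.unideb.hu/load\_doc.php?p=3427\&t=pap}.

\bibitem{maynard} J. Maynard, \emph{Dense clusters of primes in subsets}, Compositio Math. \textbf{152} (2016), 1517--1554.
\end{thebibliography}

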